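# A Banach space $C_0(L)$ whose weak topology is cover-analytic but not Čech-analytic

## 1. The theorem and its place among three conditions

**Theorem 1.1.** (ZFC) There are a Hausdorff locally compact zero-dimensional space $L$, all of whose compact subsets are countable, and compact open sets $V_t\ni t$ $(t\in L)$ such that for $E=C_0(L)$ (real-valued functions, sup norm) the following hold.

1. $(E,\text{weak})$ is $\sigma$-fragmented by the norm. Hence it is cover-analytic.
2. If $\{1_{V_t}:t\in L\}\subset S\subset E$, then $(S,\text{weak})$ is not Čech-analytic. In particular $(E,\text{weak})$ and $(B_E,\text{weak})$ are not Čech-analytic.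
3. The set $\{1_{V_t}:t\in L\}$ with the weak topology is scattered and even cover-complete.
4. $E$ is not, for every $\varepsilon>0$, a countable union of sets having local norm-diameter $<\varepsilon$ in the weak topology. In particular $E$ has no equivalent Kadec norm and no equivalent LUR norm.

Here is the question that this answers. For a subset $S$ of a Banach space $E$ consider three conditions:

- (a) $(S,\text{weak})$ is cover-analytic;
- (c) $(S,\text{weak})$ is $\sigma$-fragmented by the norm metric;
- (a′) $(S,\text{weak})$ is Čech-analytic.

We take the following from Namioka–Pol: (a) $\Rightarrow$ (c) for every $S\subset E$; (c) $\Rightarrow$ (a) for $S=E$, so that (a) and (c) are equivalent for $S=E$; and (a′) $\Rightarrow$ (a), hence (a′) $\Rightarrow$ (c), for every $S\subset E$. The paper "$\sigma$-Fragmentability and Analyticity" asks whether (c) $\Rightarrow$ (a′), even for $S=E$; equivalently, whether $(E,\text{weak})$ is Čech-analytic whenever it is cover-analytic. Parts 1 and 2 of the theorem say: no. The only quoted fact that the proof uses is (c) $\Rightarrow$ (a) for $S=E$; it supplies the word "Hence" in part 1.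

Part 2 says more than the failure for $E$: no set between $X_0=\{1_{V_t}:t\in L\}$ and $E$ is Čech-analytic. By part 3 the bottom set $X_0$ is, from the point of view of covers, as simple as can be.

Throughout, $\mathbb N^{<\omega}$ is the set of finite sequences in $\mathbb N$, $s\subset\sigma$ means that $s$ is an initial segment of $\sigma$, and $\sigma|n$ is the initial segment of length $n$. A subset of $L$ is often identified with its indicator function.

## 2. Covers, the Souslin operation and fragmentation: definitions with examples

**Definition 2.1.** Let $X$ be a Hausdorff space. A sequence $(\mathcal U_n)_{n\ge1}$ of covers of $X$ is *complete* if every filter on $X$ that contains a member of $\mathcal U_n$ for every $n$ has a cluster point in $X$. A partition $\mathcal A$ of $X$ is *scattered* if it can be well ordered as $\{A_\alpha:\alpha<\gamma\}$ so that $\bigcup_{\beta\le\alpha}A_\beta$ is relatively open in $X$ for every $\alpha<\gamma$. The space $X$ is *cover-complete* if it has a complete sequence of scattered partitions. It is *cover-analytic* if $X=p(M)$ for some cover-complete subspace $M\subset X\times\mathbb N^{\mathbb N}$,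 where $p:X\times\mathbb N^{\mathbb N}\to X$ is the projection.

If $X$ is compact, the partition $\{X\}$, repeated, shows that $X$ is cover-complete. If $X$ is a complete metric space, well order the open sets of diameter less than $1/n$ as $(U_\alpha)$ and take the nonempty sets among $U_\alpha\setminus\bigcup_{\beta<\alpha}U_\beta$. This is a scattered partition $\mathcal U_n$. The sequence $(\mathcal U_n)$ is complete: if a filter contains $A_n\in\mathcal U_n$ for every $n$, pick $x_n\in A_1\cap\dots\cap A_n$. Then $d(x_n,x_m)<1/n$ for $m\ge n$, so $x_n\to x$ with $d(x,x_n)\le1/n$. Any member $F$ of the filter meets $A_n$ in some $y$, and $d(x,y)\le 2/n$. So $x\in\overline F$, and $x$ is a cluster point.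

A countable Hausdorff space $X=\{x_n:n\in\mathbb N\}$ is cover-analytic. Let $M=\{(x_n,(n,n,n,\dots)):n\in\mathbb N\}$. The first coordinate of the sequence isolates each point, so $M$ is discrete. The partition of a discrete space into singletons is scattered, and a filter containing a singleton has a cluster point.

**Definition 2.2.** The *Souslin operation* sends a family $(A(s))$, indexed by the nonempty $s\in\mathbb N^{<\omega}$, to $\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_{n\ge1}A(\sigma|n)$. A Tychonoff space $X$ is *Čech-analytic* if, in some (equivalently, every) Hausdorff compactification $bX$ of $X$, the set $X$ is obtained by the Souslin operation applied to sets of the form $F\cap G$ with $F$ closed and $G$ open in $bX$.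

Only countably many sets $A(s)$ enter. A countable intersection of countable unions is a special case:
$$\bigcap_{m\ge1}\bigcup_{n}B^m_n=\bigcup_{\sigma}\bigcap_{m\ge1}B^m_{\sigma(m)},\qquad\text{that is, }A(s)=B^m_{s(m)}\text{ for }|s|=m. \tag{2.1}$$

**Example 2.3.** A discrete subspace $Y$ of a compact Hausdorff space $K$ is Čech-analytic, since it is open in its closure $H$: for $y\in Y$ take $U_y$ open in $K$ with $U_y\cap Y=\{y\}$; then $U_y\cap H\subset\overline{U_y\cap Y}=\{y\}$, so $Y=H\cap\bigcup_yU_y$. Consequently a union $Y=\bigcup_iY_i$ of countably many discrete subspaces of $K$ is Čech-analytic too: each $Y_i$ has the form $F\cap G$ in the compactification $\overline Y$ of $Y$.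

**Definition 2.4.** Let $\rho$ be a pseudo-metric on a Hausdorff space $(X,\tau)$ and $\varepsilon>0$. A nonempty set $A\subset X$ is *fragmented by $\rho$ down to $\varepsilon$* if every nonempty subset of $A$ has a nonempty relatively $\tau$-open subset of $\rho$-diameter less than $\varepsilon$. The set $A$ is *$\sigma$-fragmented by $\rho$* if for each $\varepsilon>0$ one can write $A=\bigcup_{n=1}^\infty A_n$ with each $A_n$ fragmented by $\rho$ down to $\varepsilon$.

For us $\tau$ is the weak topology and $\rho$ the norm metric. A separable Banach space is $\sigma$-fragmented: cover it by countably many balls of diameter less than $\varepsilon$. The countable decomposition matters even here. In $c_0$ every nonempty relatively weakly open subset $W$ of the unit ball has diameter $2$: if $x\in W$, the points $y_n^\pm=x-x_ne_n\pm e_n$ are in the ball and converge weakly to $x$, while $\|y_n^+-y_n^-\|=2$. So the ball of $c_0$ is not fragmented down to any $\varepsilon\le2$.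

**Definition 2.5.** A set $A\subset E$ has *local norm-diameter $<\varepsilon$ in the weak topology* if each point of $A$ has a weak neighbourhood $W$ with $\operatorname{diam}(A\cap W)<\varepsilon$.

A set with local norm-diameter $<\varepsilon$ is fragmented down to $\varepsilon$. The converse fails: $A=\{0\}\cup\{e_n:n\ge1\}\subset c_0$ is fragmented down to every $\varepsilon$, since each $e_n$ is weakly isolated in $A$; but $e_n\to0$ weakly, so every weak neighbourhood of $0$ meets $A$ in a set of diameter $1$.

**Definition 2.6.** An equivalent norm $|\cdot|$ on $E$ is *Kadec* if the weak and norm topologies coincide on $\{x:|x|=1\}$. It is *LUR* (locally uniformly rotund) if for every $x$ with $|x|=1$ and every $\varepsilon>0$ there is $\delta>0$ such that $|y|=1$ and $|x+y|>2-\delta$ imply $|x-y|<\varepsilon$.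

A Hilbert norm is LUR because $|x-y|^2=4-|x+y|^2$ on the unit sphere, and Kadec because $|x-y|^2=2-2\langle x,y\rangle$ there. The sup norm of $c_0$ is not Kadec: $e_1+e_n\to e_1$ weakly on the unit sphere, at constant distance $1$.

## 3. Small local diameter gives Čech-analyticity; fragmentation does not follow suit

A sensible first attempt is to prove (c) $\Rightarrow$ (a′). If fragmentation is strengthened to small *local* diameter, the attempt works. We record this for use in Section 11.

**Lemma 3.1.** Let $E$ be a Banach space such that for each $m\ge1$ one can write $B_E=\bigcup_nA^m_n$ (a countable union), each $A^m_n$ having local norm-diameter $<1/m$ in the weak topology. Then $(B_E,\text{weak})$ is Čech-analytic.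

*Proof.* By Goldstine's theorem $(B_{E^{**}},w^*)$ is a compactification of $(B_E,\text{weak})$. Let $O^m_n$ be the union of all relatively $w^*$-open $W\subset B_{E^{**}}$ with $\operatorname{diam}(A^m_n\cap W)<1/m$. We claim
$$B_E=\bigcap_m\bigcup_n\big(\overline{A^m_n}^{\,w^*}\cap O^m_n\big).\tag{3.1}$$
If $x\in B_E$ and $m$ is given, then $x\in A^m_n$ for some $n$. A weak neighbourhood of $x$ on which $A_n^m$ has diameter $<1/m$ contains the trace of a $w^*$-open set containing $x$; so $x\in O^m_n$. Conversely let $z$ belong to the right-hand side. For each $m$ there are $n$ and $W$ with $z\in W\cap\overline{A^m_n}\subset\overline{A^m_n\cap W}$, because $W$ is open. So $A^m_n\cap W\neq\emptyset$. Pick $a$ in it. The ball $a+\frac1mB_{E^{**}}$ is $w^*$-compact, hence $w^*$-closed, and contains $A^m_n\cap W$; so it contains $z$. Hence $\|z-a\|\le1/m$ with $a\in E$. As $m$ is arbitrary and $E$ is norm closed in $E^{**}$, $z\in E$. This proves (3.1), and by (2.1) its right-hand side is a result of the Souslin operation applied to sets $F\cap G$. $\square$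

Now let $A$ be merely fragmented down to $\varepsilon$. Transfinite peeling gives weakly open sets $U_\alpha$ covering $A$ such that each piece $Q_\alpha=A\cap U_\alpha\setminus\bigcup_{\beta<\alpha}U_\beta$ is nonempty and of diameter $<\varepsilon$: at stage $\alpha$ apply the definition to what is left. Extend $U_\alpha$ to a $w^*$-open set $\widehat U_\alpha$, and let $z\in\overline A^{\,w^*}$ with $\alpha$ least such that $z\in\widehat U_\alpha$. As before $z\in\overline{A\cap U_\alpha}$. But the diameter bound concerns $Q_\alpha$ only, and $z\notin\widehat U_\beta$ does not prevent $z$ from being a limit of points of $A\cap U_\beta$, $\beta<\alpha$. So there is no estimate for the distance from $z$ to $E$. One can insist on $z\in\overline{Q_\alpha}$. Then the set obtained is $\bigcup_\alpha\big(\overline{Q_\alpha}\cap\widehat U_\alpha\setminus\bigcup_{\beta<\alpha}\widehat U_\beta\big)$, a union of sets $F\cap G$ whose length may be uncountable, while the Souslin operation has only countably many sets at its disposal. This is where the attempt stops, and a counterexample must exploit it: the peeling must have uncountable length in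 an essential way.

## 4. A discrete set and the ordinal $\omega_1$, by hand

We look for $E=C_0(L)$ with a family of compact open sets $V_t$ $(t\in L)$, and ask whether $X_0=\{1_{V_t}:t\in L\}$ is Čech-analytic in the pointwise topology.

*Discrete $L=\Gamma$ infinite, $V_t=\{t\}$.* Here $E=c_0(\Gamma)$. The set $X_0$ is discrete, and its closure in $\{0,1\}^\Gamma$ adds only the function $0$. By Example 2.3, $X_0$ is Čech-analytic.

*The ordinals $L=\omega_1$, $V_\delta=[0,\delta]$.* All compact sets are countable. The pointwise closure of $X_0$ consists of all nonempty initial segments of $\omega_1$; it includes $A=\omega_1=\bigcup_\delta V_\delta$, which is the pointwise limit of the $V_\delta$ and is not compact. The condition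
$$B\cap\{\delta,\delta+1\}=V_\delta\cap\{\delta,\delta+1\}=\{\delta\}$$
singles out $V_\delta$ among initial segments. So $X_0$ is again discrete and Čech-analytic.

The second example shows half of a trap. Suppose that for some such system $X_0\subset\bigcup_\sigma\bigcap_nC(\sigma|n)\cap O(\sigma|n)$, with $C(s)$ closed and $O(s)$ open in the closure of $X_0$. Give each $p\in L$ a sequence $\sigma_p$ witnessing that $V_p$ is in the union, and say that $p$ *has colour* $s$ if $s\subset\sigma_p$. Along a chain of length $\omega_1$, the pigeonhole principle gives a $\sigma$ such that for every $n$ uncountably many $\delta$ have colour $\sigma|n$. Since $V_\delta\to A$ pointwise, $A\in C(\sigma|n)$ for all $n$. The noncompact set $A$ passes all closed conditions. It need not pass the open ones: in the example the finite set $\{\delta,\delta+1\}$ separates $V_\delta$ from $A$.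

How could $A$ be forced into $O(s)$? Membership of $V_p$ in the open set $O(s)$ is secured by a finite set $F(p,s)$, and $A\in O(s)$ as soon as $A\cap F(p,s)=V_p\cap F(p,s)$ for *one* $p$ of colour $s$. So we put underneath the chain a sequence of pairwise disjoint sets $V_{p_0},V_{p_1},\dots$, where $p_k$ has a prescribed colour $s_k$ and where the rest of $A$ avoids $F(p_k,s_k)$. If the $s_k$ run through all $\sigma|n$, then $A$ lies in $\bigcap_nC(\sigma|n)\cap O(\sigma|n)$, and we win. Four difficulties remain, and each shapes the construction.

- The sets $C(s),O(s)$ are unknown while $L$ is being built. We anticipate all maps $q$ from an index set $\Lambda$ of size $\lambda$ into $L$, where $\Theta^\lambda=\Theta$, $\Theta$ being the size of $L$.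
- The sets $V_t$ must stay compact, which requires each old $V_u$ to meet only finitely many of the $V_{p_n}$. So $\Lambda$ is a tree with few nodes and very many branches, and only one well-chosen branch is used.
- The sequence $\sigma$ of the chain is known only after the chain has been placed, while the colours $s_k$ are chosen before. This is dealt with by colours that stabilize along $\omega_1$ many heights.
- $\sigma$-fragmentability must survive. The heights $h(t)<\omega_1$ are arranged to decrease as the sets $V_t$ become more complicated, and we shall peel from the least height.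

## 5. Cardinals, and a tree with few nodes and many branches

Let $\lambda_0=\omega$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n$, $\Theta=2^\lambda$ and $\mathfrak c=2^\omega=\lambda_1$. Then $\mathfrak c<\lambda<\lambda^+\le\Theta$, and $\Theta^\lambda=2^{\lambda\cdot\lambda}=\Theta$. By König's theorem $\operatorname{cf}\Theta>\lambda$. Moreover
$$\Big|\prod_n\lambda_n\Big|=\Theta .$$
Indeed $A\mapsto(A\cap\lambda_n)_n$ embeds $\mathcal P(\lambda)$ in $\prod_n\mathcal P(\lambda_n)$, so $\Theta\le|\prod_n\lambda_{n+1}|\le|\prod_n\lambda_n|\le\lambda^\omega\le\Theta$.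

Let $\Lambda=\bigcup_{n\ge0}\prod_{m<n}\lambda_m$, a tree with $|\Lambda|=\lambda$; write $|t|$ for the length of $t\in\Lambda$. A *branch* is an $x\in\prod_m\lambda_m$; its nodes are $x|n\in\Lambda$, with $|x|n|=n$. There are $\lambda$ nodes and $\Theta>\lambda$ branches.

**(5.1)** If $N\subset\Lambda$ is countable, at most $\mathfrak c$ branches $x$ satisfy $x|n\in N$ for infinitely many $n$.

Indeed such an $x$ is determined by the infinite set $\{x|n:n\in\omega\}\cap N$, and $N$ has at most $\mathfrak c$ subsets.

## 6. Attaching chains of length $\omega_1$ to branches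

**Construction.** Let $Z=\omega_1\times\lambda^+$ be the set of *base points*. For $z=(i,\xi)\in Z$ put $V_z=\{z\}$ and $h(z)=i$. Let $L^*=Z\sqcup(\Theta\times\omega_1)$, a reservoir of $\Theta$ names, and write $w^\beta_\delta=(\beta,\delta)\in\Theta\times\omega_1$. There are $\Theta^\lambda\cdot\omega_1=\Theta$ pairs $(q,i)$ with $q:\Lambda\to L^*$ injective and $i<\omega_1$. As $\Theta\cdot\Theta=\Theta$, we may list them as $(q_\beta,i_\beta)_{\beta<\Theta}$ with each pair occurring $\Theta$ times.

By recursion on $\beta<\Theta$ we decide whether $\beta$ is *active*. At stage $\beta$ let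
$$L_\beta=Z\cup\{w^{\beta'}_\delta:\beta'<\beta\text{ active},\ \delta<\omega_1\};$$
countable sets $V_t\subset L_\beta$ and heights $h(t)<\omega_1$ are already defined for $t\in L_\beta$. Call $\beta$ active iff $\operatorname{ran}q_\beta\subset L_\beta$, the sets $V_{q_\beta(t)}$ $(t\in\Lambda)$ are pairwise disjoint, and $h(q_\beta(t))>i_\beta$ for all $t\in\Lambda$. If $\beta$ is active, choose a branch $x_\beta$ such that

**(6.1)** for every $u\in L_\beta$, $V_u\cap V_{q_\beta(x_\beta|n)}\ne\emptyset$ for only finitely many $n$,

and put, for $\delta<\omega_1$,
$$V_{w^\beta_\delta}=\bigcup_nV_{q_\beta(x_\beta|n)}\cup\{w^\beta_\gamma:\gamma\le\delta\},\qquad h(w^\beta_\delta)=i_\beta.\tag{6.2}$$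
Finally $L=\bigcup_{\beta<\Theta}L_\beta$. The set $\{w^\beta_\delta:\delta<\omega_1\}$ is the *chain* of $\beta$. Within one chain the sets are nested: $w^\beta_\gamma\in V_{w^\beta_\delta}$ exactly when $\gamma\le\delta$.

*A branch as in (6.1) exists.* For $u\in Z$ the set $V_u$ is a single point and meets at most one $V_{q_\beta(t)}$, so every branch will do. For $u\in L_\beta\setminus Z$ the set $N_u=\{t\in\Lambda:V_{q_\beta(t)}\cap V_u\ne\emptyset\}$ is countable, since $V_u$ is countable and each of its points lies in at most one of the disjoint sets $V_{q_\beta(t)}$. By (5.1) the point $u$ excludes at most $\mathfrak c$ branches. Altogether at most $|\beta|\cdot\omega_1\cdot\mathfrak c<\Theta$ branches are excluded, out of $\Theta$.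

*What the first chains look like.* If $q_\beta$ takes values in $Z$, the sets $V_{q_\beta(x_\beta|n)}$ are single points $z_n$, and $V_{w^\beta_\delta}=\{z_n:n\in\omega\}\cup\{w^\beta_\gamma:\gamma\le\delta\}$. With the topology of Section 7 this is a copy of the ordinal interval $[0,\omega+\delta]$, with $z_n$ in the role of $n$ and $w^\beta_\gamma$ in the role of $\omega+\gamma$: by (P3) below, the trace of any $V_s$ on it is a finite union of sets $\{z_n\}$ and $V_{w^\beta_\gamma}$, and those are traces of themselves.

**(6.3)** If $q:\Lambda\to L$ is injective, the $V_{q(t)}$ are pairwise disjoint and $h(q(t))>i$ for all $t$, then $(q,i)=(q_\beta,i_\beta)$ for $\Theta$ many active $\beta$.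

Indeed, since $\operatorname{cf}\Theta>\lambda=|\Lambda|$, there is $\beta_0<\Theta$ with $\operatorname{ran}q\subset L_{\beta_0}$. Every $\beta\ge\beta_0$ at which $(q,i)$ is listed is active, and $\Theta$ many of the $\Theta$ occurrences are at such $\beta$ because $|\beta_0|<\Theta$.

**Lemma 6.1.** The following hold for all $s,t\in L$.

- (P1) $V_t$ is countable, $t\in V_t$, and $s\in V_t$ implies $V_s\subset V_t$.
- (P2) If $s\in V_t$ and $s\neq t$, then either $h(s)>h(t)$, or $s=w^\beta_\gamma$, $t=w^\beta_\delta$ for some $\beta$ and $\gamma<\delta$.
- (P3) $V_s\cap V_t$ is a finite (possibly empty) disjoint union of sets $V_u$, $u\in L$.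

*Proof.* We prove by induction on $\beta$ that the properties hold for points of $L_\beta$. For $\beta=0$, where $L_0=Z$, everything is clear, and limit stages are unions. Let $\beta$ be active, let the properties hold in $L_\beta$, and consider $t=w^\beta_\delta$. Write $p_n=q_\beta(x_\beta|n)$.

(P1): $V_t$ is countable because $\delta<\omega_1$. If $s\in V_{p_n}$, then $V_s\subset V_{p_n}\subset V_t$ by induction. If $s=w^\beta_\gamma$ with $\gamma\le\delta$, then $V_s\subset V_t$ by (6.2).

(P2): Let $s\in V_t$, $s\ne t$. If $s$ is in the chain of $\beta$, we are in the second case. Otherwise $s\in V_{p_n}$ for some $n$. By (P2) for $p_n$, either $s=p_n$, or $h(s)>h(p_n)$, or $s,p_n$ are in one chain and have equal heights; so $h(s)\ge h(p_n)>i_\beta=h(t)$.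

(P3): If $s$ is in the same chain, $V_s$ and $V_t$ are nested and the intersection is the smaller of the two. If $s\in L_\beta$, then $V_s\subset L_\beta$ does not meet the chain, so $V_s\cap V_t=\bigsqcup_nV_s\cap V_{p_n}$. By (6.1) only finitely many terms are nonempty, and each is a finite disjoint union of sets $V_u$ by induction. $\square$

**(6.4)** If $s\in V_t$ and $t\in V_s$, then $s=t$.

Otherwise (P2) applies in both directions, which is impossible: heights cannot increase both ways, in one chain heights are equal, and $\gamma<\delta$, $\delta<\gamma$ exclude each other. Well order $L$ by putting $Z$ first (in any well order) and then the points $w^\beta_\delta$ lexicographically. Then every $s\in V_t\setminus\{t\}$ precedes $t$, by (6.2).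

## 7. The topology of $L$ and the weak topology of $C_0(L)$

Give $L$ the topology with subbase $\{V_t,\ L\setminus V_t:t\in L\}$. The sets $V_t$ are clopen. By (6.4), if $s\ne t$ then $s\notin V_t$ or $t\notin V_s$, so one of these clopen sets separates $s$ and $t$: $L$ is Hausdorff. If $x\in V_t$ then $V_x\subset V_t$ by (P1). Hence:

**(7.1)** Every neighbourhood of $x$ contains a neighbourhood of $x$ of the form $V_x\setminus(V_{s_1}\cup\dots\cup V_{s_m})$ with $x\notin V_{s_j}$.

**Lemma 7.1.** Each $V_t$ is compact.

*Proof.* Induction along the well-order. Given an open cover of $V_t$, a member containing $t$ contains some $V_t\setminus\bigcup_{j\le m}V_{s_j}$ with $t\notin V_{s_j}$, by (7.1). By (P3), $V_t\cap V_{s_j}$ is a finite union of sets $V_u$. Here $u\in V_u\subset V_t\cap V_{s_j}$, so $u\in V_t$ and $u\ne t$. Thus $u$ precedes $t$ and $V_u$ is compact by induction. So finitely many further members cover the rest of $V_t$. $\square$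

So $L$ is Hausdorff, locally compact and zero-dimensional. A compact set is covered by finitely many $V_t$, so **every compact subset of $L$ is countable**. If $\mu$ is a finite Radon measure on $L$, then $|\mu|$ is carried by a countable union of compact sets, that is, by a countable set, so $\mu=\sum_t\mu(\{t\})\delta_t$. Hence $C_0(L)^*=\ell_1(L)$. On a norm-bounded subset of $E=C_0(L)$ the weak topology is the topology of pointwise convergence on $L$: point evaluations are weakly continuous, and on a bounded set a functional $\sum_ta_t\delta_t$ is a uniform limit of its finite partial sums.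

**(7.2)** If $C\subset L$ is compact open, then $1_C$ is a finite integer combination of functions $1_{V_t}$.

By (7.1) and compactness, $C$ is a finite union of sets $V_x\setminus(V_{s_1}\cup\dots\cup V_{s_m})$, whose indicators are $1_{V_x}\prod_j(1-1_{V_{s_j}})$. The indicator of a finite union of sets $Q_k$ is $1-\prod_k(1-1_{Q_k})$. So $1_C$ is an integer polynomial without constant term in finitely many functions $1_{V_t}$. By (P3) a product $1_{V_s}1_{V_t}$ is a finite sum of functions $1_{V_u}$; repeated use turns every monomial into such a sum.

## 8. Peeling by height: $(E,\text{weak})$ is $\sigma$-fragmented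

**Step 1: functionals that read off coefficients.** The purpose is to detect, with finitely many points of $L$, the term $1_{V_x}$ in a combination. For $x\in L$ put $\varphi_x(f)=f(x)$ if $x\in Z$, and $\varphi_x(f)=f(w^\beta_\delta)-f(w^\beta_{\delta+1})$ if $x=w^\beta_\delta$.

**(8.1)** $\varphi_x(1_{V_x})=1$; and if $\varphi_x(1_{V_y})\ne0$, then $y=x$ or $h(y)<h(x)$.

*Proof.* If $x\in Z$ and $x\in V_y$, $y\neq x$, then (P2) gives $h(x)>h(y)$, since $x$ is in no chain. Let $x=w^\beta_\delta$. By (6.2), $w^\beta_{\delta+1}\notin V_x$, so $\varphi_x(1_{V_x})=1$. If $w^\beta_{\delta+1}\in V_y$, then $w^\beta_\delta\in V_{w^\beta_{\delta+1}}\subset V_y$ by nesting of the chain and (P1). So $\varphi_x(1_{V_y})\neq0$ means $w^\beta_\delta\in V_y\not\ni w^\beta_{\delta+1}$. If $y\ne x$, then by (P2) either $h(y)<h(x)$ or $y=w^\beta_{\delta'}$ with $\delta'>\delta$. In the latter case $\delta+1\le\delta'$, hence $w^\beta_{\delta+1}\in V_y$ by nesting, a contradiction. $\square$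

The functions $1_{V_t}$ are therefore linearly independent. In a nontrivial vanishing combination take $x$ of least height among the points with nonzero coefficient; $\varphi_x$ gives that its coefficient is $0$. Let $D_n$ be the set of all $\sum_{l=1}^na_l1_{V_{x_l}}$ with distinct $x_l$ and $a_l\in\mathbb Z\setminus\{0\}$, and $D_0=\{0\}$. The representation is unique, so we may speak of the *terms* of an element and of their heights.

**Step 2: isolated points.** The purpose is to show that each $D_n$ is scattered.

**Lemma 8.1.** Every nonempty $A\subset D_n$ has an isolated point in the topology of pointwise convergence on $L$.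

*Proof.* Induction on $n$; $n=0$ is trivial. Let $n\ge1$. Heights are ordinals, so there is a least height $\mu$ of a term occurring in an element of $A$. Choose $f\in A$ with the maximal number $m\ge1$ of terms of height $\mu$ (this number is at most $n$). Let $f_1$ be the part of $f$ of height $\mu$, and let $T_1$ be the set of its $m$ points $x$, with coefficients $a_x$. Put
$$A'=\{g\in A:|\varphi_x(g)-\varphi_x(f)|<1\text{ for all }x\in T_1\}.$$
This set is relatively open in $A$, since $\varphi_x$ involves at most two points of $L$, and it contains $f$. All functions here are integer-valued, so $\varphi_x(g)=\varphi_x(f)$ for $g\in A'$, $x\in T_1$. Every term of $g$ has height at least $\mu=h(x)$, so by (8.1) $\varphi_x(g)$ is exactly the coefficient of $1_{V_x}$ in $g$; similarly $\varphi_x(f)=a_x$. So $g$ contains all the terms $a_x1_{V_x}$, $x\in T_1$. By maximality of $m$ it has no further terms of height $\mu$. Thus $g-f_1\in D_{n-m}$ for all $g\in A'$. By induction $\{g-f_1:g\in A'\}$ has an isolated point; translating by $f_1$, so has $A'$, and so has $A$, because $A'$ is open in $A$. $\square$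

**Remark 8.2.** By (8.1) each layer $\{1_{V_t}:h(t)=i\}$ is discrete, since $\varphi_x$ vanishes on the members of the layer of $x$ other than $1_{V_x}$. So $X_0$ is a union of $\omega_1$ discrete layers. If $h$ had only countably many values while (8.1) still held, $X_0$ would be Čech-analytic by Example 2.3. For the set $X_0$, uncountably many heights are indispensable.

**Step 3: from $D_n$ to $E$.** The purpose is to approximate each $f\in E$ within $\varepsilon$ by $\varepsilon$ times an integer combination, chosen so that its values at given points depend on $f$ in a weakly continuous way.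

**Proposition 8.3.** $(E,\text{weak})$ is $\sigma$-fragmented by the norm.

*Proof.* Let $\varepsilon>0$ and $f\in E$. The set $f(L)\cup\{0\}$ is compact. It is countable, because $\{f\ne0\}=\bigcup_k\{|f|\ge1/k\}$ is a countable union of compact, hence countable, sets. So its complement is open and dense in $\mathbb R$. Pick $N\in\mathbb N$ with $\|f\|<N\varepsilon$ and rationals $r_k\in(k\varepsilon,(k+1)\varepsilon)\setminus(f(L)\cup\{0\})$ for $-N\le k<N$. Define
$$g^r_f(t)=\#\{k\ge0:f(t)>r_k\}-\#\{k<0:f(t)<r_k\}.$$

We have $\|f-\varepsilon g^r_f\|\le\varepsilon$. Indeed, let $f(t)\ge0$ and $j\varepsilon\le f(t)<(j+1)\varepsilon$. No $k<0$ contributes, as $r_k<0$ then. The $k\ge0$ with $r_k<f(t)$ include all $k\le j-1$ and no $k\ge j+1$. So $g^r_f(t)\in\{j,j+1\}$ and $|f(t)-\varepsilon g^r_f(t)|\le\varepsilon$. The case $f(t)<0$ is the mirror image, with $-r_{-l-1}\in(l\varepsilon,(l+1)\varepsilon)$, $0\le l<N$, in place of the $r_k$, $k\ge0$.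

Since $\{f>r_k\}=\{f\ge r_k\}$ for $k\ge0$ (where $r_k>0$) and $\{f<r_k\}=\{f\le r_k\}$ for $k<0$ (where $r_k<0$), these sets are compact and open. The function $g^r_f$ is the sum of the indicators of the former minus the sum of those of the latter. By (7.2), $g^r_f\in\bigcup_nD_n$. So $E$ is the union of the countably many sets
$$A_{N,r,n}=\{f\in E:\|f\|<N\varepsilon,\ r_k\notin f(L)\ \forall k,\ g^r_f\in D_n\},$$
where $r=(r_k)_{-N\le k<N}$ runs over the $2N$-tuples of rationals with $r_k\in(k\varepsilon,(k+1)\varepsilon)\setminus\{0\}$.

We show that a nonempty $A_{N,r,n}$ is fragmented down to $3\varepsilon$. Let $\emptyset\neq B\subset A_{N,r,n}$. By Lemma 8.1 the set $\{g^r_f:f\in B\}\subset D_n$ has an isolated point $g$. As the functions are integer-valued, there is a finite $T\subset L$ such that $f\in B$ and $g^r_f|_T=g|_T$ imply $g^r_f=g$. The set $\{f\in B:g^r_f|_T=g|_T\}$ is nonempty. It is relatively weakly open in $B$: for $t\in T$ and $f\in B$ the value $f(t)$ avoids all the $r_k$, so $g^r_{f'}(t)=g^r_f(t)$ for all $f'\in B$ with $f'(t)$ close to $f(t)$. All its elements satisfy $\|f-\varepsilon g\|\le\varepsilon$, so its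 diameter is at most $2\varepsilon<3\varepsilon$. Since $\varepsilon$ was arbitrary, the proposition follows. $\square$

Together with (c) $\Rightarrow$ (a) for $S=E$, this proves part 1 of Theorem 1.1.

## 9. The set $X_0$ is scattered and cover-complete

The set $X_0=\{1_{V_t}:t\in L\}$ is bounded, so its weak topology is the pointwise one, and $X_0\subset D_1$ is scattered by Lemma 8.1. Enumerate it recursively: let $x_\alpha$ be an isolated point of $X_0\setminus\{x_\beta:\beta<\alpha\}$, as long as this set is nonempty. Then $\{x_\beta:\beta\le\alpha\}$ is relatively open for every $\alpha$, by induction. Indeed $\{x_\beta:\beta<\alpha\}=\bigcup_{\alpha'<\alpha}\{x_\beta:\beta\le\alpha'\}$ is open in $X_0$, and if $U$ is an open set with $U\cap(X_0\setminus\{x_\beta:\beta<\alpha\})=\{x_\alpha\}$, then adding $U\cap X_0$ to it gives $\{x_\beta:\beta\le\alpha\}$. So the partition of $X_0$ into singletons is scattered. The constant sequence of this partition is complete, since a filter containing a singleton has the point as a cluster point. This proves part 3.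

## 10. No Souslin representation of any $S$ with $X_0\subset S\subset E$

Suppose that $X_0\subset S\subset E$ and that $(S,\text{weak})$ is Čech-analytic.

**Step 1: reduction to indicator functions.** The purpose is to replace $S$ by a set of compact open subsets of $L$, with a concrete compactification. Let $\mathfrak B=E\cap\{0,1\}^L$. Its elements are the indicators $1_C$ with $C=\{f\ge1\}=\{f>\frac12\}$ compact and open. It is weakly closed in $E$ and, being bounded, carries the pointwise topology. Let $S_0=S\cap\mathfrak B\supset X_0$, a closed subset of $(S,\text{weak})$. Then $S_0$ is Čech-analytic: if $S$ is the result of the Souslin operation applied to sets $F_s\cap G_s$ in $bS$, and $H=\overline{S_0}^{\,bS}$, then $S_0=S\cap H$ is the result of the Souslin operation applied to the sets $(F_s\cap H)\cap(G_s\cap H)$ in the compactification $H$ of $S_0$. Passing to the compactification $bS_0=$ closure of $S_0$ in $\{0,1\}^L$, we get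
$$S_0=\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_{n\ge1}C(\sigma|n)\cap O(\sigma|n),\qquad C(s)\text{ closed},\ O(s)\text{ open in }bS_0 .\tag{10.1}$$
Put $C(\emptyset)=O(\emptyset)=bS_0$. From now on we write $V_p$ for $1_{V_p}$.

For each $p\in L$ choose $\sigma_p$ with $V_p\in\bigcap_nC(\sigma_p|n)\cap O(\sigma_p|n)$. Let $X'(s)=\{p\in L:s\subset\sigma_p\}$ be the set of points of colour $s$; so $X'(\emptyset)=L$ and $X'(s)$ is the disjoint union of the sets $X'(s^\frown k)$, $k\in\mathbb N$. For $p\in X'(s)$ we have $V_p\in O(s)$, so there is a finite set $F(p,s)\subset L$ such that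

**(10.2)** $B\in bS_0$ and $B\cap F(p,s)=V_p\cap F(p,s)$ imply $B\in O(s)$.

**Step 2: stable colours.** The purpose is to find a countable set $G$ of colours that is rich above height $i+1$ and catches everything that is rich above height $i$. For $i<\omega_1$ let $G_i$ be the set of $s\in\mathbb N^{<\omega}$ for which there is $\mathcal D\subset X'(s)$ with $|\mathcal D|=\lambda^+$, $h(p)>i$ for all $p\in\mathcal D$, and $\{V_p:p\in\mathcal D\}$ pairwise disjoint. Clearly $G_i\supset G_{i'}$ for $i<i'$. Also $\emptyset\in G_i$, because of the base points $(i+1,\xi)$, $\xi<\lambda^+$. If $G_i\ne G_{i+1}$ for all $i<\omega_1$, choose $s^i\in G_i\setminus G_{i+1}$. For $i<i'$ we have $s^{i'}\in G_{i'}\subset G_{i+1}\not\ni s^i$, so $i\mapsto s^i$ injects $\omega_1$ into the countable set $\mathbb N^{<\omega}$, which is absurd. Fix $i$ with $G_i=G_{i+1}=:G$, put $j=i+1$, and let $(s_n)_{n\in\omega}$ enumerate $G$, repetitions allowed. For each $s\in G=G_j$ let $\mathcal D_s$ witness $s\in G_j$; so $h(p)>j$ for $p\in\mathcal D_s$.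

**Step 3: a free family.** The purpose is to choose $\lambda^+$ many representatives of each colour in $G$ such that the finite sets of some do not meet the $V$-sets of the others. By recursion on $\xi<\lambda^+$, and for fixed $\xi$ successively for the $s\in G$, choose $p^\xi_s\in\mathcal D_s$ such that $V_{p^\xi_s}$ is disjoint from
$$\bigcup_{\eta<\xi,\ s'\in G}\big(V_{p^\eta_{s'}}\cup F(p^\eta_{s'},s')\big)$$
and from the $V_{p^\xi_{s'}}$ chosen before. This is possible: at most $\lambda$ points must be avoided, each lies in at most one $V_p$ with $p\in\mathcal D_s$, and $|\mathcal D_s|=\lambda^+$. All the sets $V_{p^\xi_s}$ are pairwise disjoint, and $F(p^\xi_s,s)$ misses $V_{p^\eta_{s'}}$ whenever $\eta>\xi$. For $\eta<\xi$ we have to thin out. Let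
$$f(\xi)=\{\eta<\xi:F(p^\xi_s,s)\cap V_{p^\eta_{s'}}\ne\emptyset\text{ for some }s,s'\in G\}.$$
It is countable, since $\bigcup_{s\in G}F(p^\xi_s,s)$ is countable and each of its points lies in at most one $V_{p^\eta_{s'}}$. So $\sup f(\xi)<\xi$ whenever $\operatorname{cf}\xi=\omega_1$. The set of $\xi<\lambda^+$ of cofinality $\omega_1$ is stationary in the regular cardinal $\lambda^+$. By Fodor's lemma $\sup f(\xi)$ has a constant value $\gamma$ on a stationary set of such $\xi$. Let $S'$ be the part of this set above $\gamma$, so that $|S'|=\lambda^+$, $S'\subset\lambda^+\setminus(\gamma+1)$ and $f(\xi)\subset\gamma+1$ for $\xi\in S'$. If $\eta<\xi$ are in $S'$, then $\eta>\gamma$, so $\eta\notin f(\xi)$. Hence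

**(10.3)** $F(p^\xi_s,s)\cap V_{p^\eta_{s'}}=\emptyset$ for distinct $\xi,\eta\in S'$ and all $s,s'\in G$.

**Step 4: many chains.** The purpose is to arrange the representatives along $\lambda^+$ copies of $\Lambda$, with colour $s_n$ on level $n$, and to pick for each copy a chain that the construction attached to it. Partition $S'$ into sets $S_\alpha$, $\alpha<\lambda^+$, of size $\lambda$, with bijections $e_\alpha:\Lambda\to S_\alpha$, and put
$$q^\alpha(t)=p^{e_\alpha(t)}_{s_{|t|}}\qquad(t\in\Lambda).$$
Then $q^\alpha$ is injective, $h(q^\alpha(t))>j$, and all the sets $V_{q^\alpha(t)}$ $(\alpha<\lambda^+,\ t\in\Lambda)$ are pairwise disjoint. By (6.3), $(q^\alpha,j)=(q_\beta,i_\beta)$ for $\Theta$ many active $\beta$. Chains of different $\beta$ are disjoint, and the set $\bigcup_{t\in\Lambda}F(q^\alpha(t),s_{|t|})$ has at most $\lambda<\Theta$ points. So we may choose such a $\beta=\beta(\alpha)$ with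

**(10.4)** $F(q^\alpha(t),s_{|t|})\cap\{w^{\beta(\alpha)}_\delta:\delta<\omega_1\}=\emptyset$ for all $t\in\Lambda$.

For different $\alpha$ the maps $q^\alpha$ differ, so the $\beta(\alpha)$ differ. Next, an uncountable set is not a countable union of countable sets. So, starting with $X'(\emptyset)=L$ and splitting $X'(s)$ into the sets $X'(s^\frown k)$, we find inductively $\sigma^\alpha\in\mathbb N^{\mathbb N}$ such that for every $n$

**(10.5)** $\{\delta<\omega_1:w^{\beta(\alpha)}_\delta\in X'(\sigma^\alpha|n)\}$ is uncountable.

**Step 5: a chain all of whose colours are in $G$.** The purpose is to resolve the circularity: $\sigma^\alpha$ was found after the colours on the levels of $\Lambda$ had been fixed. We claim that *for every $s\in\mathbb N^{<\omega}\setminus G$ at most $\lambda$ many $\alpha$ satisfy $s\subset\sigma^\alpha$*. Suppose there are $\lambda^+$ such $\alpha$. For each of them choose, by (10.5), $\delta_\alpha$ with $w^{\beta(\alpha)}_{\delta_\alpha}\in X'(s)$. These points have height $j>i$. Their $V$-sets, which by (6.2) are contained in $\bigcup_tV_{q^\alpha(t)}\cup\{w^{\beta(\alpha)}_\delta:\delta<\omega_1\}$,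 are pairwise disjoint. Indeed, for $\alpha\ne\alpha'$ the sets $V_{q^\alpha(t)}$ and $V_{q^{\alpha'}(t')}$ are disjoint; the two chains are disjoint; and points of the chain of $\beta(\alpha)$ have height $j$, whereas by (P2) all points of $V_{q^{\alpha'}(t')}$ have height at least $h(q^{\alpha'}(t'))>j$. So the points $w^{\beta(\alpha)}_{\delta_\alpha}$ witness $s\in G_i=G$, a contradiction. (Here $G_i=G_{i+1}$ pays off: the representatives have height above $i+1$, while the chain points have height only $i+1$, which is still above $i$.) As $\mathbb N^{<\omega}$ is countable, all but $\lambda$ many $\alpha<\lambda^+$ satisfy $\sigma^\alpha|n\in G$ for all $n$. Fix such an $\alpha$.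

**Step 6: a noncompact member of $S_0$.** The purpose is to check that the union of the chain passes all conditions in (10.1). Put $\beta=\beta(\alpha)$, $x=x_\beta$, $\sigma=\sigma^\alpha$ and
$$A=\bigcup_nV_{q^\alpha(x|n)}\cup\{w^\beta_\delta:\delta<\omega_1\}=\bigcup_{\delta<\omega_1}V_{w^\beta_\delta}.$$

*$A\in C(\sigma|n)$ for all $n$.* For every finite $F\subset L$ we have $V_{w^\beta_\delta}\cap F=A\cap F$ for all sufficiently large $\delta<\omega_1$. By (10.5), $V_{w^\beta_\delta}\in C(\sigma|n)$ for unboundedly many $\delta$. So every neighbourhood of $A$ in $\{0,1\}^L$ meets $C(\sigma|n)$. This set is closed in the compact set $bS_0$, so $A\in C(\sigma|n)$; in particular $A\in bS_0$.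

*$A\in O(\sigma|n)$ for all $n$.* Since $\sigma|n\in G$, we have $\sigma|n=s_k$ for some $k$. Let $p=q^\alpha(x|k)$. As $|x|k|=k$, $p=p^{e_\alpha(x|k)}_{s_k}\in\mathcal D_{s_k}\subset X'(s_k)$, and $V_p\subset A$. By (10.3), $F(p,s_k)$ misses $V_{q^\alpha(x|m)}$ for $m\ne k$, because $e_\alpha(x|m)\ne e_\alpha(x|k)$. By (10.4) it misses the chain of $\beta$. Hence $A\cap F(p,s_k)=V_p\cap F(p,s_k)$, and $A\in O(s_k)=O(\sigma|n)$ by (10.2).

So $A\in\bigcap_{n\ge1}C(\sigma|n)\cap O(\sigma|n)\subset S_0\subset\mathfrak B$, which means that $A$ is compact. But $\{V_{w^\beta_\delta}:\delta<\omega_1\}$ is an open cover of $A$, strictly increasing in $\delta$, and has no finite subcover. This contradiction proves that $(S,\text{weak})$ is not Čech-analytic. Taking $S=E$ and $S=B_E$ gives the particular cases, and part 2 is proved. With part 1, the space $(E,\text{weak})$ satisfies (c) and (a) but not (a′).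

## 11. No countable covers by sets of small local diameter, no Kadec norm, no LUR norm

**Step 1: local diameter.** The purpose is the first assertion of part 4. Suppose that for every $\varepsilon>0$ the space $E$ is a countable union of sets having local norm-diameter $<\varepsilon$ in the weak topology. Intersecting with $B_E$ for $\varepsilon=1/m$, $m\ge1$, we get the hypothesis of Lemma 3.1. So $(B_E,\text{weak})$ is Čech-analytic. This contradicts part 2, since $X_0\subset B_E$.

**Step 2: Kadec norms.** The purpose is to show that an equivalent Kadec norm $|\cdot|$ would produce such covers. Let $\varepsilon>0$ and $x\ne0$. First, if a net satisfies $y_\gamma\to x$ weakly and $|y_\gamma|\to|x|$, then $y_\gamma\to x$ in norm. Indeed $y_\gamma\neq0$ eventually, and $(|x|/|y_\gamma|)\,y_\gamma\to x$ weakly on the sphere of radius $|x|$, hence in norm; and the factors tend to $1$. Second, there are rationals $a<|x|<b$ and a weakly open $W\ni x$ with $\operatorname{diam}\{y\in W:a<|y|<b\}<\varepsilon$. Otherwise every such set contains a point $y$ with $\|y-x\|\ge\varepsilon/3$, since a set within $\varepsilon/3$ of $x$ has diameter at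 most $2\varepsilon/3$. These $y$, indexed by the triples $(a,b,W)$, form a net with $y\to x$ weakly and $|y|\to|x|$ but not in norm, contrary to the first point. So $E$ is covered by $\{0\}$ and the countably many sets
$$A_{a,b}=\{x:a<|x|<b,\ \exists\,W\ni x\text{ weakly open with }\operatorname{diam}\{y\in W:a<|y|<b\}<\varepsilon\},\qquad a,b\in\mathbb Q.$$
Each $A_{a,b}$ has local norm-diameter $<\varepsilon$, because $A_{a,b}\cap W\subset\{y\in W:a<|y|<b\}$. As $\varepsilon$ was arbitrary, this contradicts Step 1. So $E$ has no equivalent Kadec norm.

**Step 3: LUR norms.** The purpose is to reduce to Step 2: an LUR norm is Kadec. Let $|x|=|y_\gamma|=1$ and $y_\gamma\to x$ weakly. Then $x+y_\gamma\to2x$ weakly, and by weak lower semicontinuity of the norm $\liminf|x+y_\gamma|\ge2$. So for each $\delta>0$ eventually $|x+y_\gamma|>2-\delta$, and the LUR property gives $|x-y_\gamma|\to0$. Hence $E$ has no equivalent LUR norm. This completes the proof of part 4 and of Theorem 1.1. $\blacksquare$
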